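# The self-commutator of multiplication by $z$ on a Bergman space: the bound $\mathrm{Area}(G)/2\pi$

## 1. The unit disk, where everything is diagonal

Let $G\subset\mathbb C$ be a bounded nonempty open set, $dA$ area measure, and $|G|$ the area of $G$. The Bergman space $A^2(G)$ consists of the analytic functions $f$ in $G$ with $\|f\|^2=\int_G|f|^2\,dA<\infty$. It is a closed subspace of $L^2(G)$, hence a Hilbert space. Throughout, $\|\cdot\|$ and $\langle\cdot,\cdot\rangle$ refer to $L^2(G)$, and $P:L^2(G)\to A^2(G)$ is the orthogonal projection. Let $T_zf=zf$ on $A^2(G)$. We want the norm of the self-commutator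
$$[T_z^*,T_z]=T_z^*T_z-T_zT_z^* .$$
It measures how far $T_z$ is from being normal.

**Proposition 1.** On $A^2(\mathbb D)$ one has $\|[T_z^*,T_z]\|=\frac12=\frac{|\mathbb D|}{2\pi}$. On $A^2(D)$, for any open disk $D$, one has $\|[T_z^*,T_z]\|=\frac{|D|}{2\pi}$.

**Proof.** The monomials $z^n$, $n\ge0$, form an orthogonal basis of $A^2(\mathbb D)$, with $m_n:=\|z^n\|^2=2\pi\int_0^1s^{2n+1}ds=\frac{\pi}{n+1}$. Since $T_zz^n=z^{n+1}$, we get $T_z^*z^n=\frac{m_n}{m_{n-1}}z^{n-1}$ for $n\ge1$ and $T_z^*1=0$. Hence, for $n\geq 1$,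
$$[T_z^*,T_z]z^n=\Big(\frac{m_{n+1}}{m_n}-\frac{m_n}{m_{n-1}}\Big)z^n=\Big(\frac{n+1}{n+2}-\frac{n}{n+1}\Big)z^n=\frac{1}{(n+1)(n+2)}\,z^n ,$$
and for $n=0$ the eigenvalue is $m_1/m_0=\frac12$, which is the same formula. The largest eigenvalue is $\frac12$.

For a disk $D$ with center $c$ and radius $r$, the change of variable $z\mapsto c+rz$ makes $T_z$ on $A^2(D)$ unitarily equivalent to $c+rT_z$ on $A^2(\mathbb D)$. The self-commutator is multiplied by $r^2$, and $\frac{r^2}{2}=\frac{|D|}{2\pi}$. $\blacksquare$

What happens for a general $G$? The operator $T_z$ is hyponormal, that is, $[T_z^*,T_z]\ge0$ (we shall see this in Section 3). Putnam's inequality says that every hyponormal operator $T$ satisfies $\|[T^*,T]\|\le\frac{1}{\pi}\mathrm{Area}(sp(T))$. For bounded, finitely connected domains $G$ with $|\partial G|=0$ this gives $\|[T_z^*,T_z]\|\le\frac{|G|}{\pi}$, which on the disk is twice the truth. Conjecture 4.1 in "Selected Problems in Classical Function Theory" (http://shell.cas.usf.edu/~cbenetea/SPCFT.pdf) asserts that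 for such $G$
$$\|[T_z^*,T_z]\|\le\frac{\mathrm{Area}(G)}{2\pi}.$$
Olsen and Reguera proved this inequality for simply connected $G$. We shall prove it for every bounded open set.

What is lost outside the disk is the diagonalization. It survives for one more family, so let us test the inequality there. Let $G=\{\rho<|z|<1\}$ and $t=\rho^2$, so that the bound to be tested is $\frac{1-t}{2}$. The powers $z^n$, $n\in\mathbb Z$, are an orthogonal basis, and as above $z^n$ is an eigenvector with eigenvalue $\frac{m_{n+1}}{m_n}-\frac{m_n}{m_{n-1}}$. Here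
$$m_{-2}=\pi\frac{1-t}{t},\qquad m_{-1}=\pi\log\frac1t,\qquad m_0=\pi(1-t),\qquad m_1=\frac{\pi}{2}(1-t^2).$$
Put $s=\frac{1-t}{\log(1/t)}$. The eigenvalue at $n=0$ is $\frac{1+t}{2}-s$. It is at most $\frac{1-t}2$ exactly when $s\ge t$, that is, when $\log\frac1t\le\frac1t-1$, which is true. The eigenvalue at $n=-1$ is $s-\frac ts$. The function $g(t)=\log\frac1t-\frac{2(1-t)}{1+t}$ has $g(1)=0$ and $g'(t)=-\frac{(1-t)^2}{t(1+t)^2}\le0$, so $g\ge0$ on $(0,1)$ and $s\le\frac{1+t}{2}$. Since $s-\frac ts$ increases with $s$, the eigenvalue is at most $\frac{1+t}2-\frac{2t}{1+t}=\frac{(1-t)^2}{2(1+t)}<\frac{1-t}{2}$.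

So these two eigenvalues obey the bound, but already this needs special inequalities. On a general $G$ we have no orthogonal basis to compute with, and we need an argument that uses none.

## 2. Analytic content and the main theorem

Let $H^\infty(G)$ be the space of bounded analytic functions on $G$.

**Definition (analytic content).** $$\lambda(G)=\inf_{h\in H^\infty(G)}\ \sup_{z\in G}|\bar z-h(z)| .$$

**Example.** $\lambda(\mathbb D)=1$. The choice $h=0$ gives $\lambda(\mathbb D)\le1$. Conversely, for $h\in H^\infty(\mathbb D)$ and $0<r<1$, Cauchy's theorem gives $\int_{|z|=r}(\bar z-h)\,dz=\int_{|z|=r}\frac{r^2}{z}\,dz=2\pi ir^2$. Hence $2\pi r^2\le2\pi r\sup|\bar z-h|$, so $\sup|\bar z-h|\ge r$. Let $r\to1$.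

**Theorem 1.** Let $G\subset\mathbb C$ be a bounded nonempty open set. Then on $A^2(G)$
$$\|[T_z^*,T_z]\|\ \le\ \tfrac12\lambda(G)^2\ \le\ \frac{|G|}{2\pi}.$$

In particular Conjecture 4.1 is true: neither finite connectivity nor $|\partial G|=0$ is needed. By Proposition 1 the constant is sharp.

We use the notation $\partial=\frac12(\partial_x-i\partial_y)$ and $\bar\partial=\frac12(\partial_x+i\partial_y)$, so $\Delta=4\partial\bar\partial$ and $\overline{\partial u}=\bar\partial\bar u$. For complex $u$ we write $|\nabla u|^2=|u_x|^2+|u_y|^2$. Three textbook facts will be used.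

- *Weyl's lemma.* If $k\in L^1_{loc}(G)$ and $\int_G k\,\bar\partial u\,dA=0$ for all $u\in C_c^\infty(G)$, then $k$ agrees almost everywhere with an analytic function.
- *The Cauchy–Pompeiu formula.* $u(\zeta)=-\frac1\pi\int_{\mathbb C}\frac{\bar\partial u(z)}{z-\zeta}\,dA(z)$ for $u\in C_c^\infty(\mathbb C)$.
- *Integration by parts.* $\int_G\bar\partial F\,dA=\int_G\partial F\,dA=0$ for $F\in C_c^1(G)$.

## 3. The distance from $\bar zf$ to $A^2(G)$, and a factor of two

**Purpose: rewrite the quadratic form of the commutator as a distance.** For $f,g\in A^2(G)$ we have $\langle T_z^*f,g\rangle=\langle f,zg\rangle=\langle\bar zf,g\rangle$, so $T_z^*f=P(\bar zf)$. Also $\|zf\|=\|\bar zf\|$. Therefore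
$$E(f):=\langle[T_z^*,T_z]f,f\rangle=\|\bar zf\|^2-\|P(\bar zf)\|^2=\|(I-P)(\bar zf)\|^2=\operatorname{dist}(\bar zf,A^2(G))^2. \tag{1}$$
In particular $[T_z^*,T_z]\ge0$, and so $\|[T_z^*,T_z]\|=\sup_{\|f\|=1}E(f)$.

**First bound.** To bound a distance from above, exhibit a competitor. If $h\in H^\infty(G)$ then $hf\in A^2(G)$, so
$$E(f)\le\|\bar zf-hf\|^2=\int_G|\bar z-h|^2|f|^2\,dA. \tag{2}$$

Bounding $|\bar z-h|$ by its supremum and optimizing over $h$ gives $\|[T_z^*,T_z]\|\le\lambda(G)^2$. Section 6 will show $\lambda(G)^2\le|G|/\pi$, so this is a short proof of the bound $|G|/\pi$, with a factor $2$ missing.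

Can a better $h$ recover the factor? Not even on the disk. Take $f=z^n$ and any $h\in H^\infty(\mathbb D)$. The function $zh$ vanishes at $0$, so it has mean zero on every circle centered at $0$, and the cross term in $|\bar z-h|^2=|z|^2-2\operatorname{Re}(zh)+|h|^2$ drops out:
$$\int_{\mathbb D}|\bar z-h|^2|z|^{2n}\,dA=\int_{\mathbb D}(|z|^2+|h|^2)|z|^{2n}\,dA\ \ge\ \|z^{n+1}\|^2=\frac{n+1}{n+2}\,\|z^n\|^2 .$$
As $n\to\infty$ the ratio tends to $1$, whereas $E(z^n)=\frac{1}{(n+1)(n+2)}\|z^n\|^2$ is tiny. So (2), with one fixed $h$ for all $f$, cannot prove anything better than $1$ on $\mathbb D$. The loss occurs for functions $f$ that concentrate near the boundary.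

## 4. The dual formula

**Purpose: express the distance as a supremum over test functions, to get a second and different handle on it.**

**Step 1: a dense subspace of $A^2(G)^\perp$.** For $k\in L^2(G)$ and $u\in C_c^\infty(G)$ we have $\langle k,\partial u\rangle=\int_Gk\,\bar\partial\bar u\,dA$. By Weyl's lemma in one direction and integration by parts in the other, $k\perp\partial u$ for all $u\in C_c^\infty(G)$ if and only if $k\in A^2(G)$. So the orthogonal complement of the linear space $\{\partial u:u\in C_c^\infty(G)\}$ is $A^2(G)$. Hence this space is dense in $A^2(G)^\perp$.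

**Step 2: two computations.** Let $u\in C_c^\infty(G)$. Integrating by parts twice,
$$\|\partial u\|^2=\int_G\partial u\,\bar\partial\bar u\,dA=-\int_G\bar u\,\bar\partial\partial u\,dA=-\frac14\int_G\bar u\,\Delta u\,dA=\frac14\int_G|\nabla u|^2\,dA. \tag{3}$$
In particular $\partial u\ne0$ if $u\neq0$. Also, for $f\in A^2(G)$, since $\bar\partial(\bar zf)=f$,
$$\langle\bar zf,\partial u\rangle=\int_G\bar zf\,\bar\partial\bar u\,dA=-\int_Gf\bar u\,dA .$$

**Step 3: the formula.** The norm of $(I-P)(\bar zf)$ is the supremum of $|\langle\bar zf,g\rangle|/\|g\|$ over nonzero $g$ in a dense subspace of $A^2(G)^\perp$. Therefore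
$$E(f)=\sup_{0\ne u\in C_c^\infty(G)}\frac{\big|\int_Gf\bar u\,dA\big|^2}{\|\partial u\|^2}. \tag{4}$$

By (3) the denominator is a Dirichlet integral, which suggests $|\int f\bar u|^2\le\|f\|^2\|u\|^2$ followed by a Poincaré inequality $\|u\|^2\le C\|\partial u\|^2$. This also fails on the disk. The function $u_0=1-|z|^2$ satisfies $\int_{\mathbb D}u_0^2=\pi\int_0^1(1-t)^2dt=\frac\pi3$ and $\|\partial u_0\|^2=\int_{\mathbb D}|z|^2=\frac\pi2$. It is a $W^{1,2}$ limit of functions in $C_c^\infty(\mathbb D)$: take $\max(u_0-s,0)$ with $s\downarrow0$ and mollify. So $C\ge\frac23>\frac12$. What this route throws away is that $f$ is analytic.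

## 5. Two complementary weights

The bound (2) is bad where $|\bar z-h|$ is close to its supremum $\varrho$. We look for a second bound $E(f)\le\int_Gw|f|^2$ whose weight is small exactly there. The best we could hope for is
$$w=\varrho^2-|\bar z-h|^2 ,$$
because then the two bounds add up to $2E(f)\le\varrho^2\|f\|^2$. The analyticity of $f$ enters through the first bound, and the missing factor $2$ comes from the addition.

From (4), by Cauchy–Schwarz, $|\int f\bar u|^2\le\int w|f|^2\cdot\int\frac{|u|^2}{w}$. So all we need is the weighted inequality $\int\frac{|u|^2}{w}\le\|\partial u\|^2$. On the disk with $h=0$ it would say $\int_{\mathbb D}\frac{|u|^2}{1-|z|^2}\le\|\partial u\|^2$, and $u=w=1-|z|^2$ would give equality, since $\int_{\mathbb D}w=\frac\pi2=\|\partial w\|^2$. This suggests substituting $u=w\eta$.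

**Lemma 1.** Let $w\in C^\infty(G)$ be positive and let $u\in C_c^1(G)$ be real. Then
$$\int_G|\nabla u|^2\,dA=\int_Gw^2\Big|\nabla\frac uw\Big|^2dA+\int_G\frac{-\Delta w}{w}\,u^2\,dA. \tag{5}$$
Consequently, if also $-\Delta w\ge4$ on $G$, then for every complex $u\in C_c^\infty(G)$
$$\int_G\frac{|u|^2}{w}\,dA\le\|\partial u\|^2. \tag{6}$$

**Proof.** Write $u=w\eta$ with $\eta\in C_c^1(G)$. Then
$$|\nabla u|^2=w^2|\nabla\eta|^2+2w\eta\,\nabla w\cdot\nabla\eta+\eta^2|\nabla w|^2 ,$$
$$\operatorname{div}(\eta^2w\nabla w)=2w\eta\,\nabla\eta\cdot\nabla w+\eta^2|\nabla w|^2+\eta^2w\,\Delta w .$$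
The field $\eta^2w\nabla w$ is $C^1$ with compact support, so its divergence integrates to $0$. Subtracting the second line from the first and integrating,
$$\int|\nabla u|^2=\int w^2|\nabla\eta|^2-\int\eta^2w\,\Delta w ,$$
and $\eta^2w=u^2/w$. This is (5). If $-\Delta w\ge4$, then (5) gives $\int|\nabla u|^2\ge4\int u^2/w$ for real $u$. For complex $u$ add the inequalities for the real and imaginary parts, since both $\int|\nabla u|^2$ and $\int|u|^2/w$ are the sums of the two contributions. By (3) this is (6). $\blacksquare$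

**Proof of the first inequality of Theorem 1.** Fix $h\in H^\infty(G)$. Put $\gamma=\bar z-h$ and $\varrho=\sup_G|\gamma|$, which is finite because $G$ and $h$ are bounded. Fix $\varepsilon>0$ and let
$$w=\varrho^2+\varepsilon-|\gamma|^2 ,$$
a smooth function on $G$ with $w\ge\varepsilon>0$. The $\varepsilon$ only serves to keep $w$ positive.

**Step 1: $-\Delta w\ge4$.** We have $\bar\partial\gamma=1$, $\partial\gamma=-h'$ and $\partial\bar\partial\gamma=0$, hence also $\partial\bar\partial\bar\gamma=0$. By the product rule,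
$$\partial\bar\partial(\gamma\bar\gamma)=\bar\gamma\,\partial\bar\partial\gamma+\gamma\,\partial\bar\partial\bar\gamma+\partial\gamma\,\bar\partial\bar\gamma+\bar\partial\gamma\,\partial\bar\gamma=|\partial\gamma|^2+|\bar\partial\gamma|^2=1+|h'|^2 .$$
So $-\partial\bar\partial w=1+|h'|^2\ge1$, that is, $-\Delta w\ge4$. The hoped-for weight is admissible in (6) for every $h$.

**Step 2: the second bound.** For $f\in A^2(G)$ and $0\ne u\in C_c^\infty(G)$, Cauchy–Schwarz and (6) give
$$\Big|\int_Gf\bar u\,dA\Big|^2\le\int_Gw|f|^2\,dA\int_G\frac{|u|^2}{w}\,dA\le\|\partial u\|^2\int_Gw|f|^2\,dA .$$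
Divide by $\|\partial u\|^2$ and take the supremum over $u$. By (4),
$$E(f)\le\int_Gw|f|^2\,dA. \tag{7}$$

**Step 3: addition.** Adding (2) and (7), $2E(f)\le\int_G(|\gamma|^2+w)|f|^2\,dA=(\varrho^2+\varepsilon)\|f\|^2$. Let $\varepsilon\to0$. For every $h\in H^\infty(G)$ we have
$$\|[T_z^*,T_z]\|\le\tfrac12\sup_G|\bar z-h|^2. \tag{8}$$
The infimum over $h$ is $\frac12\lambda(G)^2$. $\blacksquare$

On the disk with $h=0$, $\varepsilon=0$ and $f=z^n$, the two weights $|z|^2$ and $1-|z|^2$ have averages $\frac{n+1}{n+2}$ and $\frac1{n+2}$ against $|f|^2$. They add up to $1$, and for $n=0$ both are $\frac12=E(1)/\|1\|^2$, so nothing is lost there.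

## 6. The Cauchy transform of $G$: $\lambda(G)\le\sqrt{|G|/\pi}$

This inequality is due to Ahlfors–Beurling and Alexander. We need its proof, because the equality statement is used later.

**Step 1: a candidate for $h$.** Let
$$\gamma_G(z)=\frac1\pi\int_G\frac{dA(\zeta)}{z-\zeta},\qquad z\in\mathbb C.$$
It is continuous on $\mathbb C$: for $z$ in a bounded set only the values of $\frac{1}{\pi z}$ on a large disk matter, so there $\gamma_G$ is a convolution of an $L^1$ function with the bounded function $1_G$. By Fubini and the Cauchy–Pompeiu formula, for $u\in C_c^\infty(\mathbb C)$,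
$$-\int\gamma_G\,\bar\partial u\,dA=\int_G\Big(-\frac1\pi\int\frac{\bar\partial u(z)}{z-\zeta}\,dA(z)\Big)dA(\zeta)=\int_Gu\,dA .$$
Thus $\bar\partial\gamma_G=1_G$ as distributions, and $h:=\bar z-\gamma_G$ satisfies $\bar\partial h=0$ on $G$. By Weyl's lemma and continuity, $h$ is analytic on $G$. Since $\bar z-h=\gamma_G$, it remains to bound $\gamma_G$.

**Step 2: $|\gamma_G(z)|\le r$ for all $z\in\mathbb C$, where $\pi r^2=|G|$.** Fix $z$. The substitution $\zeta\mapsto z-\zeta$ gives $\gamma_G(z)=\frac1\pi\int_{z-G}\frac{dA(\zeta)}\zeta$. Choose $\alpha$ with $|\gamma_G(z)|=e^{i\alpha}\gamma_G(z)$ and rotate by $e^{-i\alpha}$. With $G'=e^{-i\alpha}(z-G)$, which is congruent to $G$,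
$$|\gamma_G(z)|=\frac1\pi\int_{G'}\frac{dA(\zeta)}{\zeta}=\frac1\pi\int_{G'}\operatorname{Re}\frac1\zeta\,dA(\zeta).$$
Which set of area $\pi r^2$ makes the last integral largest? A superlevel set of $\operatorname{Re}\frac1\zeta=\frac{\operatorname{Re}\zeta}{|\zeta|^2}$. Now $\operatorname{Re}\frac1\zeta>\frac1{2r}$ means $|\zeta|^2<2r\operatorname{Re}\zeta$, that is, $|\zeta-r|<r$. Let $D_r=\{|\zeta-r|<r\}$; then $|D_r|=\pi r^2=|G'|$. The function $k(\zeta)=\operatorname{Re}\frac1\zeta-\frac1{2r}$ is positive on $D_r$ and, off the circle $\partial D_r$, negative outside $\overline{D_r}$. So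
$$\int_{D_r}k\,dA-\int_{G'}k\,dA=\int_{D_r\setminus G'}k\,dA-\int_{G'\setminus D_r}k\,dA\ \ge\ 0. \tag{9}$$
Because $|G'|=|D_r|$, the constants $\frac1{2r}$ cancel, and
$$\int_{G'}\operatorname{Re}\frac1\zeta\,dA\le\int_{D_r}\operatorname{Re}\frac1\zeta\,dA=\int_{-\pi/2}^{\pi/2}\int_0^{2r\cos\theta}\frac{\cos\theta}{s}\,s\,ds\,d\theta=2r\int_{-\pi/2}^{\pi/2}\cos^2\theta\,d\theta=\pi r .$$
Hence $|\gamma_G(z)|\le r$. So $h$ is bounded on $G$ and $\lambda(G)\le r=\sqrt{|G|/\pi}$. This completes the proof of Theorem 1. $\blacksquare$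

**Step 3: equality.** Suppose $|\gamma_G(z)|=r$ for some $z\in\mathbb C$. Then (9) is an equality, so both nonnegative terms $\int_{D_r\setminus G'}k$ and $-\int_{G'\setminus D_r}k$ vanish. As $k>0$ on $D_r$, and $k<0$ almost everywhere off $D_r$, we get $|D_r\setminus G'|=|G'\setminus D_r|=0$. So $G$ is a disk up to a null set.

## 7. Sets of capacity zero

Which $G$ give equality in Theorem 1? Disks do. So do disks with removed sets that neither $L^2$ analytic functions nor Dirichlet integrals can see. Here is the precise notion.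

**Definition (capacity zero).** A relatively closed subset $N$ of an open disk $D$ has *capacity zero* if for each compact $K\subset N$ there are $\chi_n\in C_c^\infty(D)$ with $0\le\chi_n\le1$, $\chi_n=1$ near $K$, and $\chi_n\to0$ in $W^{1,2}$.

By a standard fact in the plane this is the same as logarithmic capacity zero; we shall not use it. Such an $N$ has zero area: for compact $K\subset N$ we have $|K|\le\int\chi_n^2\to0$, and $N$ is a countable union of compact sets. The notion is invariant under maps $z\mapsto c+rz$, since the Dirichlet integral is unchanged and the $L^2$ norm is multiplied by a constant.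

**Lemma 2.** Finite subsets of $D$ have capacity zero. A relatively closed $N\subset D$ that contains a connected compact set with more than one point does not.

**Proof.** *Finite sets.* Let $N=\{p_1,\dots,p_m\}$ and let $\delta\in(0,1)$ be so small that the closed disks of radius $\delta$ about the $p_j$ are disjoint and lie in $D$. Put
$$\chi_\delta(z)=\min\Big(1,\frac{\log(\delta/|z-p_j|)}{\log(1/\delta)}\Big)\quad\text{for }|z-p_j|\le\delta,$$
read as $1$ at $z=p_j$, and $\chi_\delta=0$ elsewhere. This is Lipschitz, and it equals $1$ where $|z-p_j|\le\delta^2$. Moreover $\int\chi_\delta^2\le m\pi\delta^2$ and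
$$\int|\nabla\chi_\delta|^2=2\pi m\int_{\delta^2}^{\delta}\frac{ds}{s\,\log^2(1/\delta)}=\frac{2\pi m}{\log(1/\delta)} .$$
Both tend to $0$ as $\delta\to0$. Mollifying slightly makes the functions smooth. It keeps them between $0$ and $1$, compactly supported in $D$ and equal to $1$ near $N$, and changes the $W^{1,2}$ norm as little as we like.

*Continua.* Let $K\subset N$ be compact and connected with at least two points, and let $R$ be the radius of $D$. After a rotation the projection of $K$ to the $x$-axis contains an interval $[a,b]$, $a<b$. Let $\chi\in C_c^\infty(D)$ with $\chi=1$ near $K$. For each $x\in[a,b]$ the vertical line over $x$ meets $K$, where $\chi=1$, and leaves $D$, where $\chi=0$. It meets $D$ in a segment of length at most $2R$. So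
$$1\le\int|\partial_y\chi(x,y)|\,dy\le(2R)^{1/2}\Big(\int|\partial_y\chi(x,y)|^2dy\Big)^{1/2}.$$
Square and integrate over $[a,b]$: $b-a\le2R\int|\nabla\chi|^2$. Hence $\chi_n\to0$ in $W^{1,2}$ is impossible. $\blacksquare$

## 8. Equality holds exactly for disks minus sets of capacity zero

**Theorem 2.** For a bounded nonempty open $G$, $\|[T_z^*,T_z]\|=\frac{|G|}{2\pi}$ if and only if $G=D\setminus N$ with $D$ an open disk and $N$ relatively closed in $D$ of capacity zero. If $G$ is a finitely connected domain, equality holds if and only if $G$ is a disk with at most finitely many points removed.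

**Sufficiency: removing $N$ does not change the Bergman space.** Let $G=D\setminus N$ as in the theorem. Let $f\in A^2(G)$, regarded as a function on $D$ up to the null set $N$, and let $u\in C_c^\infty(D)$. The set $K=N\cap\operatorname{supp}u$ is compact. Take $\chi_n$ for this $K$ and pass to a subsequence with $\chi_n\to0$ almost everywhere. The function $(1-\chi_n)u$ vanishes near $K$, so it belongs to $C_c^\infty(D\setminus N)$, and $\int f\,\bar\partial((1-\chi_n)u)\,dA=0$. That is,
$$\int f(1-\chi_n)\,\bar\partial u\,dA=\int fu\,\bar\partial\chi_n\,dA .$$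
The right side is at most $\|f\|\,\|u\|_\infty\,\|\bar\partial\chi_n\|\to0$ in absolute value. The left side tends to $\int f\,\bar\partial u\,dA$ by dominated convergence. So $\int f\,\bar\partial u\,dA=0$ for all $u\in C_c^\infty(D)$. By Weyl's lemma $f$ agrees almost everywhere with an analytic function on $D$, and by continuity it agrees with it everywhere on $G$. As $N$ is null, restriction is a unitary map from $A^2(D)$ onto $A^2(G)$ that intertwines the operators $T_z$. By Proposition 1 the norm is $\frac{|D|}{2\pi}=\frac{|G|}{2\pi}$.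

**Necessity.** Assume $\|[T_z^*,T_z]\|=\frac{|G|}{2\pi}$.

**Step A: $G$ is a disk minus a null set.** Apply (8) with $h=\bar z-\gamma_G$. It gives $\frac{|G|}{2\pi}\le\frac12\sup_G|\gamma_G|^2$, so $\sup_G|\gamma_G|\ge\sqrt{|G|/\pi}$. Since $\gamma_G$ is continuous and $\overline G$ is compact, and since $|\gamma_G|\le\sqrt{|G|/\pi}$ by Section 6, we have $|\gamma_G(z_0)|=\sqrt{|G|/\pi}$ for some $z_0\in\overline G$. By Step 3 of Section 6, $G$ coincides with an open disk $D$ up to a null set. The set $G\setminus\overline D$ is open and null, hence empty. So $G\subset\overline D$, and $G\subset D$ because $G$ is open. Thus $G=D\setminus N$ with $N$ relatively closed in $D$ and null.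

An affine change of variable multiplies both sides of the assumed equality by the same factor and preserves capacity zero. So let $D=\mathbb D$, $|G|=\pi$, and $\|[T_z^*,T_z]\|=\frac12$.

From here on $\gamma=\bar z$ and $w=1-|z|^2$, which is smooth and positive on $\mathbb D$ with $-\Delta w=4$ exactly. Lemma 1 on $\mathbb D$, applied to real and imaginary parts, gives with no loss
$$\|\partial u\|^2-\int_{\mathbb D}\frac{|u|^2}{w}\,dA=\frac14\int_{\mathbb D}w^2\Big|\nabla\frac uw\Big|^2dA,\qquad u\in C_c^\infty(\mathbb D). \tag{10}$$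
The plan is to find an extremal $f$, run the proof of Theorem 1 on it, and let (10) identify the extremal "test function".

**Step B: a maximizer exists.** Let $W_0^{1,2}(G)$ be the closure of $C_c^\infty(G)$ in $W^{1,2}$, its elements being extended by $0$ to $\mathbb D$. By (10) and $w\le1$ we have $\|u\|^2\le\int|u|^2/w\le\|\partial u\|^2$ for $u\in C_c^\infty(G)$. With (3), $\|\partial u\|$ is therefore a norm on $W_0^{1,2}(G)$ equivalent to the $W^{1,2}$ norm, and $W_0^{1,2}(G)$ is a Hilbert space with inner product $\langle\partial v,\partial u\rangle$. By the Riesz theorem, for each $f\in L^2(G)$ there is a unique $v=Sf\in W_0^{1,2}(G)$ with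
$$\langle\partial v,\partial u\rangle=\int_Gf\bar u\,dA\qquad\text{for all }u\in C_c^\infty(G),$$
and by density for all $u\in W_0^{1,2}(G)$. The map $S$ is linear and bounded from $L^2(G)$ to $W_0^{1,2}(G)$. For $f\in A^2(G)$, formula (4) reads $E(f)=\sup_u|\langle\partial v,\partial u\rangle|^2/\|\partial u\|^2$, so by density, and then by taking $u=v$,
$$E(f)=\|\partial v\|^2=\int_Gf\bar v\,dA,\qquad v=Sf. \tag{11}$$
By Rellich's theorem the inclusion of $W_0^{1,2}(G)$ in $L^2(G)$ is compact, so $S:L^2(G)\to L^2(G)$ is compact.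

Now take $f_n\in A^2(G)$ with $\|f_n\|=1$ and $E(f_n)\to\frac12$. Pass to a subsequence converging weakly to some $f$, which lies in the closed subspace $A^2(G)$ and has $\|f\|\le1$. By compactness $Sf_n\to Sf$ in norm, so $E(f_n)=\langle f_n,Sf_n\rangle\to\langle f,Sf\rangle=E(f)$. Thus $E(f)=\frac12$. In particular $f\ne0$, and $\frac12=E(f)\le\frac12\|f\|^2$ forces $\|f\|=1$. Let $v=Sf$. By (11), $\|\partial v\|^2=\frac12$, so $v\ne0$.

**Step C: $v$ is a multiple of $w$.** First, the inequality
$$\int_{\mathbb D}\frac{|g|^2}{w}\,dA\le\|\partial g\|^2 \tag{12}$$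
holds for all $g\in W_0^{1,2}(G)$. For $g\in C_c^\infty(G)$ it is in (10). In general take $u_n\in C_c^\infty(G)$ with $u_n\to g$ in $W^{1,2}$ and almost everywhere, and use Fatou's lemma. By (11), Cauchy–Schwarz and (12),
$$E(f)^2=\Big|\int f\bar v\Big|^2\le\int w|f|^2\int\frac{|v|^2}{w}\le\int w|f|^2\cdot\|\partial v\|^2=E(f)\int w|f|^2 .$$
So $E(f)\le\int w|f|^2$, and (2) with $h=0$ gives $E(f)\le\int|z|^2|f|^2$. But $\int|z|^2|f|^2+\int w|f|^2=\|f\|^2=1=2E(f)$. Hence both are equalities, the displayed chain consists of equalities, and since $\int w|f|^2=\frac12\ne0$,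
$$\int_{\mathbb D}\frac{|v|^2}{w}\,dA=\|\partial v\|^2 .$$

Choose $u_n\in C_c^\infty(G)$ with $u_n\to v$ in $W^{1,2}$. Inequality (12) for $g=u_n-v$ shows that $u_n\to v$ in $L^2(\mathbb D,\frac1w\,dA)$, so $\int|u_n|^2/w\to\int|v|^2/w$. Hence the left side of (10) for $u=u_n$ tends to $\|\partial v\|^2-\int|v|^2/w=0$, and $\int w^2|\nabla(u_n/w)|^2\to0$. On each compact subset of $\mathbb D$ the function $w$ is smooth and bounded below, so there $\nabla(u_n/w)\to\nabla(v/w)$ in $L^2$. Therefore $\nabla(v/w)=0$ on $\mathbb D$, and $v=cw$ with a constant $c$. As $v\ne0$, $c\ne0$. The conclusion is that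
$$w=1-|z|^2\in W_0^{1,2}(G).$$

**Step D: $N$ has capacity zero.** The function $w$ is positive on $N$, yet it is a limit of functions that vanish near compact parts of $N$. This gives the cut-offs. Take $u_n\in C_c^\infty(G)$ with $u_n\to w$ in $W^{1,2}(\mathbb D)$. Let $K\subset N$ be compact and nonempty, let $\theta\in C_c^\infty(\mathbb D)$ with $0\le\theta\le1$ and $\theta=1$ near $K$, let $\delta=\min_{\operatorname{supp}\theta}w>0$, and put
$$g_n=\frac{\theta\,\operatorname{Re}(w-u_n)}{\delta} .$$
Then $g_n\to0$ in $W^{1,2}$. Since $\operatorname{supp}u_n$ is a compact subset of $G$, it is disjoint from $K$, so near $K$ we have $u_n=0$, $\theta=1$ and $g_n=w/\delta\ge1$. The truncation $\min(\max(g_n,0),1)$ is Lipschitz with compact support in $\mathbb D$, equals $1$ near $K$, and has $W^{1,2}$ norm at most that of $g_n$. Mollifying it slightly gives $\chi_n\in C_c^\infty(\mathbb D)$ with $0\le\chi_n\le1$, $\chi_n=1$ near $K$ and $\chi_n\to0$ in $W^{1,2}$. So $N$ has capacity zero. (For $K=\emptyset$ take $\chi_n=0$.)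

**Step E: finitely connected domains.** Let $G$ be a domain such that $\widehat{\mathbb C}\setminus G$ has finitely many components, and suppose equality holds, so $G=D\setminus N$ with $N$ of capacity zero. We claim that for each $p\in N$ the component $X$ of $\widehat{\mathbb C}\setminus G$ containing $p$ is $\{p\}$. Suppose not. Choose a closed disk $B\subset D$ centered at $p$ with $X\not\subset B$. The boundary bumping theorem, applied to the continuum $X$ and its proper relatively open subset $X\cap\operatorname{int}B$, says that the component of $X\cap B$ containing $p$ meets $\partial B$. This component is a connected compact set with more than one point, and it is contained in $B\setminus G\subset D\setminus G=N$. That contradicts Lemma 2. So each point of $N$ is a component of $\widehat{\mathbb C}\setminus G$, and $N$ is finite. Conversely, if $G$ is a disk with at most finitely many points removed, the removed set has capacity zero by Lemma 2, and equality holds by the sufficiency part. $\blacksquare$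

## 9. Analytic symbols and subharmonic weights

The addition of two complementary weights did not use much about $\bar z$. In the following statement $z$ becomes a bounded analytic $\phi$, and $dA$ becomes $e^{-\psi}dA$.

**Theorem 3.** Let $G\subset\mathbb C$ be open, $\psi\in C^2(G)$ real and subharmonic, $A^2_\psi$ the space of analytic functions in $L^2(G,e^{-\psi}dA)$, $\phi\in H^\infty(G)$, and $T_\phi$ multiplication by $\phi$ on $A^2_\psi$. Then
$$\|[T_\phi^*,T_\phi]\|\le\tfrac12\operatorname{dist}_{L^\infty(G)}\big(\bar\phi,H^\infty(G)\big)^2 .$$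
If $G$ is connected, the right side is at most $\frac{\mathrm{Area}(\phi(G))}{2\pi}$ (area of the image, without multiplicity). The constants are sharp ($\psi=0$, $\phi=z$, $G=\mathbb D$).

**Example.** Take $\psi=0$, $G=\mathbb D$, $\phi=z^2$. The image is $\mathbb D$ up to a null set, so the bound is $\frac12$. With $m_n=\frac\pi{n+1}$, the self-commutator is diagonal on the monomials, with eigenvalue $\frac{m_{n+2}}{m_n}-\frac{m_n}{m_{n-2}}$ at $z^n$, the second term being absent for $n=0,1$. The eigenvalues are $\frac13$ for $n=0$, $\frac12$ for $n=1$, and $\frac{n+1}{n+3}-\frac{n-1}{n+1}=\frac{4}{(n+1)(n+3)}\le\frac4{15}$ for $n\ge2$. The norm is $\frac12$, so the bound is attained, although $\phi$ covers the image twice.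

**Proof of Theorem 3.** We may assume $G\neq\emptyset$. Since $\psi$ is locally bounded, $A^2_\psi$ is closed in $L^2(G,e^{-\psi}dA)$. Write $\langle\cdot,\cdot\rangle_\psi$, $\|\cdot\|_\psi$ for the inner product and norm there, and $\|\cdot\|$ for the norm of $L^2(G)$.

**Step 1: first bound.** Exactly as in (1), $\langle[T_\phi^*,T_\phi]f,f\rangle_\psi=E(f):=\operatorname{dist}(\bar\phi f,A^2_\psi)^2$. Fix $h\in H^\infty(G)$ and $\varepsilon>0$, and put $\gamma=\bar\phi-h$, $\varrho=\sup_G|\gamma|$, $w=\varrho^2+\varepsilon-|\gamma|^2\ge\varepsilon$. The competitor $hf$ gives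
$$E(f)\le\int_G|\gamma|^2|f|^2e^{-\psi}\,dA. \tag{13}$$
Now $\bar\partial\gamma=\overline{\phi'}$, $\partial\gamma=-h'$, $\partial\bar\partial\gamma=0$, so the computation in Step 1 of Section 5 gives $-\partial\bar\partial w=|\phi'|^2+|h'|^2\ge|\phi'|^2$.

**Step 2: dual formula.** For $u\in C_c^2(G)$ let $\delta u=e^\psi\partial(e^{-\psi}u)$. (We use $C_c^2$ because $\psi$ is only $C^2$; then $e^{-\psi}u$ runs over all of $C_c^2(G)$.) For $k\in L^2(G,e^{-\psi}dA)$ we have $\langle k,\delta u\rangle_\psi=\int_Gk\,\bar\partial(e^{-\psi}\bar u)\,dA$. This vanishes for all $u\in C_c^2(G)$ if and only if $\int_Gk\,\bar\partial g\,dA=0$ for all $g\in C_c^2(G)$. By Weyl's lemma and integration by parts, that holds if and only if $k\in A^2_\psi$. So $\{\delta u\}$ is dense in $(A^2_\psi)^\perp$. For $f\in A_\psi^2$, integration by parts gives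
$$\langle\bar\phi f,\delta u\rangle_\psi=\int_G\bar\phi f\,\bar\partial(e^{-\psi}\bar u)\,dA=-\int_Gf\,\overline{\phi'}\,\bar u\,e^{-\psi}\,dA .$$
Hence $E(f)$ is the supremum of $\big|\int f\,\overline{\phi'}\,\bar u\,e^{-\psi}\big|^2/\|\delta u\|_\psi^2$ over $u\in C_c^2(G)$ with $\delta u\ne0$ (and $E(f)=0$ if there is no such $u$). By Cauchy–Schwarz,
$$\Big|\int f\,\overline{\phi'}\,\bar u\,e^{-\psi}\,dA\Big|^2\le\int w|f|^2e^{-\psi}\,dA\int\frac{|\phi'|^2|u|^2}{w}e^{-\psi}\,dA .$$
So the second bound
$$E(f)\le\int_Gw|f|^2e^{-\psi}\,dA \tag{14}$$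
will follow once we show
$$\int_G\frac{|\phi'|^2|u|^2}{w}e^{-\psi}\,dA\le\int_G|\delta u|^2e^{-\psi}\,dA,\qquad u\in C_c^2(G). \tag{15}$$

The new difficulty is that $\int|\delta u|^2e^{-\psi}$ is no longer a Dirichlet integral that splits into real and imaginary parts. We compare it with the Dirichlet integral of the single real function $e^{-\psi/2}|u|$. This is where subharmonicity enters.

**Step 3: removing the weight.** Put $\Phi=e^{-\psi/2}u\in C_c^2(G)$ and
$$a\Phi=\partial\Phi-\tfrac12\psi_z\Phi,\qquad b\Phi=\bar\partial\Phi+\tfrac12\psi_{\bar z}\Phi .$$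
Then $\delta u=e^\psi\partial(e^{-\psi/2}\Phi)=e^{\psi/2}a\Phi$, so $\int|\delta u|^2e^{-\psi}=\|a\Phi\|^2$.

**Step 4: $\|b\Phi\|\le\|a\Phi\|$.** For $\Phi,\Psi\in C_c^1(G)$, integration by parts gives
$$\langle b\Phi,\Psi\rangle=\int\Phi\,\big(-\bar\partial\bar\Psi+\tfrac12\psi_{\bar z}\bar\Psi\big)dA=\langle\Phi,-a\Psi\rangle ,$$
because $\psi$ is real and so $\overline{\psi_z}=\psi_{\bar z}$. Thus $b$ and $-a$ are formal adjoints. The functions $a\Phi$ and $b\Phi$ are in $C_c^1(G)$, so $\|a\Phi\|^2=-\langle ba\Phi,\Phi\rangle$ and $\|b\Phi\|^2=-\langle ab\Phi,\Phi\rangle$. Subtracting,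
$$\|a\Phi\|^2-\|b\Phi\|^2=\langle(ab-ba)\Phi,\Phi\rangle .$$
The commutator of $\partial-\frac12\psi_z$ and $\bar\partial+\frac12\psi_{\bar z}$ is multiplication by $\frac12\psi_{z\bar z}+\frac12\psi_{z\bar z}=\psi_{z\bar z}$. Therefore $\|a\Phi\|^2=\|b\Phi\|^2+\int\psi_{z\bar z}|\Phi|^2\ge\|b\Phi\|^2$, since $\psi_{z\bar z}=\frac14\Delta\psi\ge0$. Consequently
$$\|a\Phi\|^2\ge\tfrac12\big(\|a\Phi\|^2+\|b\Phi\|^2\big). \tag{16}$$

**Step 5: passing to the modulus.** As $|\Phi|$ need not be differentiable, we smooth it. For $s>0$ let $\Phi_s=\sqrt{|\Phi|^2+s^2}-s$, a real nonnegative function in $C_c^2(G)$. Differentiating $|\Phi|^2=\Phi\bar\Phi$,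
$$\partial|\Phi|^2=\bar\Phi\,\partial\Phi+\Phi\,\overline{\bar\partial\Phi}=\bar\Phi\,a\Phi+\Phi\,\overline{b\Phi},$$
because the terms $\mp\frac12\psi_z|\Phi|^2$ cancel. So
$$|\partial\Phi_s|=\frac{|\bar\Phi\,a\Phi+\Phi\,\overline{b\Phi}|}{2\sqrt{|\Phi|^2+s^2}}\le\tfrac12\big(|a\Phi|+|b\Phi|\big),\qquad|\partial\Phi_s|^2\le\tfrac12\big(|a\Phi|^2+|b\Phi|^2\big).$$
Integrating and using (16), $\int|\partial\Phi_s|^2\,dA\le\|a\Phi\|^2$.

**Step 6: Lemma 1 for $\Phi_s$.** For a real function $|\partial\Phi_s|^2=\frac14|\nabla\Phi_s|^2$. Identity (5), whose proof is valid on any open set, and $-\frac14\Delta w=-\partial\bar\partial w\ge|\phi'|^2$ give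
$$\|a\Phi\|^2\ge\frac14\int_G|\nabla\Phi_s|^2\,dA\ge\int_G\frac{-\partial\bar\partial w}{w}\,\Phi_s^2\,dA\ge\int_G\frac{|\phi'|^2}{w}\,\Phi_s^2\,dA .$$
As $s\downarrow0$, $\Phi_s$ increases to $|\Phi|$, and monotone convergence gives $\|a\Phi\|^2\ge\int\frac{|\phi'|^2|\Phi|^2}{w}\,dA$. Since $|\Phi|^2=|u|^2e^{-\psi}$, this is (15), and (14) follows.

**Step 7: addition.** Adding (13) and (14), $2E(f)\le(\varrho^2+\varepsilon)\|f\|_\psi^2$. Let $\varepsilon\to0$ and take the infimum over $h\in H^\infty(G)$. This is the first claim.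

**Step 8: the area of the image.** Let $G$ be connected. If $\phi$ is constant, then $\bar\phi\in H^\infty(G)$, the distance is $0$, and the claim is trivial. Otherwise $U=\phi(G)$ is bounded and, by the open mapping theorem, open. By Section 6 the function $h_U=\bar z-\gamma_U$ is analytic and bounded on $U$, with $|\bar z-h_U|=|\gamma_U|\le\sqrt{|U|/\pi}$. So $h_U\circ\phi\in H^\infty(G)$ and $|\bar\phi-h_U\circ\phi|=|\gamma_U\circ\phi|\le\sqrt{|U|/\pi}$ on $G$. Hence $\frac12\operatorname{dist}(\bar\phi,H^\infty(G))^2\le\frac{|U|}{2\pi}$.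

**Step 9: sharpness.** For $\psi=0$, $\phi=z$, $G=\mathbb D$ the norm is $\frac12$ by Proposition 1, the distance is $\lambda(\mathbb D)=1$, and $\frac{|\mathbb D|}{2\pi}=\frac12$. Both inequalities are equalities. $\blacksquare$
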